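# Different almost disjointness numbers at singular cardinals of countable cofinality

## 1. Consistency of $\mathfrak a_{\aleph_\omega}<\mathfrak a_{\aleph_{\omega\cdot2}}$

**Theorem A.** Con(ZFC) implies Con(ZFC + $\mathfrak a_{\aleph_\omega}=\aleph_{\omega+1}<\aleph_{\omega+2}=\mathfrak a_{\aleph_{\omega\cdot2}}$).

**Theorem B.** Let $V\models$ GCH + $\square_\kappa$ for all singular $\kappa$ of countable cofinality (e.g. $V=L$), and let $\theta$ be regular uncountable. There is a ccc extension with $\mathfrak b=\mathfrak c=\theta$ in which
$$\mathfrak a_\kappa=\min\{\kappa^+,\mathfrak c\}\quad\text{for every singular }\kappa\text{ of countable cofinality.}$$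

**Theorem C (ZFC).** Let $\kappa,\lambda$ be singular of countable cofinality.

1. $\mathfrak a_\kappa\ge\min\{\mathfrak b,\kappa^+\}$.
2. If $2^{\mathfrak a_\kappa}<\kappa$ and $\lambda>\mathfrak a_\kappa$, then $\mathfrak a_\lambda\le\mathfrak a_\kappa$. Hence $\mathfrak a_\kappa=\mathfrak a_\lambda$ whenever $\kappa,\lambda>2^{\mathfrak a}$.

Let us unpack this. Let $\kappa$ be an infinite cardinal. A family $\mathcal A\subseteq[\kappa]^\kappa$ is almost disjoint (a.d.) if $|A\cap B|<\kappa$ for distinct $A,B\in\mathcal A$. It is maximal almost disjoint (mad) if moreover every $C\in[\kappa]^\kappa$ satisfies $|C\cap A|=\kappa$ for some $A\in\mathcal A$. A partition of $\kappa$ into fewer than $\mathrm{cf}(\kappa)$ pieces of size $\kappa$ is trivially mad, so one excludes such families: $\mathfrak a_\kappa$ is the least cardinality of a mad family on $\kappa$ of size $\ge\mathrm{cf}(\kappa)$. We write $\mathfrak a=\mathfrak a_\omega$. When $\mathrm{cf}(\kappa)=\omega$, the number $\mathfrak a_\kappa$ is simply the least size of an infinite mad family on $\kappa$.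

The question, posed in "Some Problems Concerning Mad Families" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/195139/1/1851-01.pdf), is whether $\mathfrak a_\kappa\ne\mathfrak a_\lambda$ is consistent for two distinct singular cardinals $\kappa,\lambda$ of countable cofinality. Theorem A says yes, with no large cardinals, for $\aleph_\omega$ and $\aleph_{\omega\cdot2}$.

Theorem A is the case $V=L$, $\theta=\aleph_{\omega+2}$ of Theorem B. Indeed GCH holds in $L$, and by Jensen $\square_\kappa$ holds in $L$ for all singular $\kappa$. In the extension $\mathfrak c=\aleph_{\omega+2}$, so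
$$\mathfrak a_{\aleph_\omega}=\min\{\aleph_{\omega+1},\aleph_{\omega+2}\}=\aleph_{\omega+1},\qquad \mathfrak a_{\aleph_{\omega\cdot2}}=\min\{\aleph_{\omega\cdot2+1},\aleph_{\omega+2}\}=\aleph_{\omega+2}.$$
So the mechanism is this. Below $\mathfrak c$, the number $\mathfrak a_\kappa$ is as small as Theorem C(1) permits, namely $\kappa^+$. Above $\mathfrak c$ it is stuck at $\mathfrak c$. Theorem C(2) shows where differences cannot occur; it is not used for Theorems A and B.

Conventions. With $\kappa$ fixed, a set is small if its size is $<\kappa$; "almost all $n$" means all but finitely many. For $f,g\in\omega^\omega$, $f\le^*g$ means $f(n)\le g(n)$ for almost all $n$; $\mathfrak b$ is the least size of a family with no $\le^*$-upper bound, and $\mathfrak c=2^\omega$. A ccc extension of $V$ is a generic extension by a forcing that is ccc in $V$. Such extensions preserve cardinals and cofinalities. Hence "singular of countable cofinality" means the same in $V$ and in the extension, and if $V'\subseteq V''$ are both ccc extensions of $V$, a subset of $\kappa$ lying in $V'$ has the same size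 in $V'$ and $V''$.

## 2. Small cases: partitions, and $\mathfrak a_\kappa\le\mathfrak a\le\mathfrak c$

On $\kappa=\aleph_\omega$, two members of an a.d. family may meet in $\aleph_{17}$ points; what is forbidden is $\aleph_\omega$ points. Countable cofinality makes it easy to build sets of size $\kappa$: if $\kappa_n\nearrow\kappa$ (strictly increasing infinite cardinals with supremum $\kappa$) and $|C_n|=\kappa_n$, $C_n\subseteq\kappa$, then $|\bigcup_nC_n|=\kappa$.

For example, a partition $\{A_n:n<\omega\}$ of $\kappa$ into sets of size $\kappa$ is never mad: choose $C_n\subseteq A_n$ of size $\kappa_n$. Then $C=\bigcup_nC_n$ has size $\kappa$ and meets each $A_n$ in the small set $C_n$.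

**Proposition 1.** If $\kappa$ is singular of countable cofinality, then $\mathfrak a_\kappa\le\mathfrak a\le\mathfrak c$.

**Proof.** An infinite partition of $\omega$ into infinite sets extends by Zorn's lemma to a mad family, which has size at most $\mathfrak c$; so $\mathfrak a\le\mathfrak c$. Now let $\mathcal A$ be an infinite mad family on $\omega$ of size $\mathfrak a$. Partition a set of size $\kappa$ as $\bigcup_nX_n$ with $|X_n|=\kappa_n$, and put $A'=\bigcup_{n\in A}X_n$. Each $A'$ has size $\kappa$, since $A$ is infinite. If $A\ne B$, then $A'\cap B'$ is a finite union of $X_n$'s, hence small. Let $C$ have size $\kappa$. For each $m$ there is $n$ with $|C\cap X_n|>\kappa_m$, for otherwise $|C|\le\omega\cdot\kappa_m<\kappa$; such an $n$ is $>m$. So we can choose $n_0<n_1<\cdots$ with $|C\cap X_{n_m}|>\kappa_m$ for all $m$. (At step $m$, apply the previous sentence to a large enough $m'\ge m$.) Some $A\in\mathcal A$ contains infinitely many $n_m$, and then $|C\cap A'|=\kappa$. $\blacksquare$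

## 3. The lower bound $\min\{\mathfrak b,\kappa^+\}$

We prove Theorem C(1): an infinite a.d. family $\mathcal A\subseteq[\kappa]^\kappa$ with $|\mathcal A|\le\kappa$ and $|\mathcal A|<\mathfrak b$ is not maximal.

The natural attempt imitates the partition example: pick distinct $A_n\in\mathcal A$, list the rest as an increasing union of families $\mathcal A_n$ with $|\mathcal A_n|\le\kappa_n$, and choose $C_n$ of size $\kappa_n$ inside $A_n$, avoiding all $B\in\mathcal A_n$. This stops at the word "avoiding". Each $B\cap A_n$ is small, but already countably many sets $B_k$ with $|B_k\cap A_n|=\kappa_k$ have a union of size $\kappa$ inside $A_n$, possibly covering it. We must ask $C_n$ to avoid only those $B$ whose trace on $A_n$ is uniformly small, and the hypothesis $|\mathcal A|<\mathfrak b$ makes this enough.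

**Proof of Theorem C(1).** Let $\kappa_n\nearrow\kappa$ be infinite cardinals. Pick distinct $A_n\in\mathcal A$ ($n<\omega$) and put $A_n'=A_n\setminus\bigcup_{m<n}A_m$; as finitely many small sets were removed, $|A_n'|=\kappa$. Since $|\mathcal A|\le\kappa$, write $\mathcal A\setminus\{A_n:n<\omega\}=\bigcup_n\mathcal A_n$, increasing, with $|\mathcal A_n|\le\kappa_n$. For $B$ in this set let
$$f_B(n)=\min\{k:|B\cap A_n|\le\kappa_k\}.$$
As $|\mathcal A|<\mathfrak b$, there is $g\in\omega^\omega$ with $f_B\le^*g$ for all these $B$. The set $A_n'\cap\bigcup\{B\in\mathcal A_n:f_B(n)\le g(n)\}$ has size at most $\kappa_n\cdot\kappa_{g(n)}<\kappa$, so there is $C_n\subseteq A_n'$ of size $\kappa_n$ disjoint from it. Let $C=\bigcup_nC_n$; then $|C|=\kappa$.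

For each $m$, if $n>m$ then $C_n\subseteq A_n'$ misses $A_m$, so $C\cap A_m\subseteq\bigcup_{n\le m}C_n$ is small. If $B\in\mathcal A_m$, then $C_n\cap B=\emptyset$ for every $n\ge m$ with $f_B(n)\le g(n)$, that is, for almost all $n$; so $C\cap B$ is contained in a finite union of $C_n$'s and is small. Thus $\mathcal A$ is not maximal. $\blacksquare$

With Proposition 1, Theorem B now needs a ccc extension with $\mathfrak b=\mathfrak c=\theta$ in which $\mathfrak a_\kappa\le\kappa^+$ for all relevant $\kappa$. The rest of the argument builds, in $V$, a family of $\kappa^+$ subsets of $\kappa$ that is mad in the extension.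

## 4. Capturing a new set by an old one: disjoint families

We plan a recursion of length $\kappa^+$ in $V$. At stage $\alpha<\kappa^+$ we have $\langle A_\beta:\beta<\alpha\rangle\in V$, almost disjoint, and some $C\subseteq\kappa$ of size $\kappa$ in a ccc extension $V[G]$ with all $C\cap A_\beta$ small. We want a set $A\in V$, almost disjoint from all $A_\beta$, with $|A\cap C|=\kappa$. The link between $V[G]$ and $V$ is the following standard fact.

**Fact 2 (ccc covering).** If $V[G]$ is a ccc extension and $f:I\to V$, $f\in V[G]$, $I\in V$, then there is $\Phi\in V$ such that each $\Phi(i)$ is countable and $f(i)\in\Phi(i)$ for all $i\in I$.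

**Proof.** Let $p_0\in G$ force that $\dot f$ is a function from $I$ into $V$ (indeed into a fixed set of $V$). Let $\Phi(i)$ be the set of $y$ such that some $p\le p_0$ forces $\dot f(i)=y$. Conditions forcing different values are incompatible, so $\Phi(i)$ is countable. $\blacksquare$

A consequence used repeatedly: a set $X\in V[G]$ of ordinals with $|X|\le\kappa_j$ is covered by a set $E\in V$ with $|E|\le\kappa_j$. Enumerate $X$ by $\kappa_j$, cover each value by a countable set, and take the union.

**Warm-up 1: a countable partition.** Let $\{A_i:i<\omega\}\in V$ be a partition of $\kappa$, and let $C\in V[G]$ have size $\kappa$ with all $C\cap A_i$ small. For each $n$ choose $C_n\subseteq C\setminus\bigcup_{i<n}A_i$ of size $\kappa_n$. By Fact 2, applied to enumerations of all $C_n$ at once, there is $\langle E^n:n<\omega\rangle\in V$ with $C_n\subseteq E^n\subseteq\kappa$, $|E^n|\le\kappa_n$. Let $A=\bigcup_n(E^n\setminus\bigcup_{i<n}A_i)\in V$. Then $A\cap A_i\subseteq\bigcup_{n\le i}E^n$ is small, and each $C_n\subseteq A$, so $|A\cap C|=\kappa$.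

**Warm-up 2: a partition into $\omega_1$ pieces.** Let $\omega_1\le\kappa_0$ and let $\{A_\beta:\beta<\omega_1\}\in V$ be a partition of $\kappa$; let $C$ be as before. We can no longer remove the earlier sets one by one. But for each $n$ there is $\beta_n$ with $|C\cap A_{\beta_n}|\ge\kappa_n$, for otherwise $|C|\le\omega_1\cdot\kappa_n<\kappa$. Choose $C_n\subseteq C\cap A_{\beta_n}$ of size $\kappa_n$. Each $\beta$ equals $\beta_n$ for only finitely many $n$, because $C\cap A_\beta$ is small. By Fact 2 there is a countable $R\in V$, $R\subseteq\omega_1$, containing all $\beta_n$; fix an injection $\iota:R\to\omega$ in $V$.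

How much of $A_\beta$ may $A$ contain? To catch all of $C_n$ we would need to allow $\kappa_n$ points of $A_{\beta_n}$, but $V$ does not know $n$ from $\beta_n$. So we let $\iota$ decide and take only part of $C_n$. For $j\le n$ choose $C_n^j\subseteq C_n$ of size $\kappa_j$. By Fact 2 there is $\langle E^j:j<\omega\rangle\in V$ with $|E^j|\le\kappa_j$ and $C_n^j\subseteq E^j\subseteq\kappa$ for all $n\ge j$. Put
$$A=\bigcup_{\beta\in R}\Big(A_\beta\cap\bigcup_{j<\iota(\beta)}E^j\Big)\in V .$$
For $\beta\in R$, $A\cap A_\beta\subseteq\bigcup_{j<\iota(\beta)}E^j$ is small; for $\beta\notin R$ it is empty. As $\iota$ is injective and each $\beta$ occurs finitely often, $\iota(\beta_n)\to\infty$. When $w_n=\min\{n,\iota(\beta_n)\}\ge1$, put $j_n=w_n-1$; then $C_n^{j_n}\subseteq A\cap C$. Since $j_n\to\infty$, $|A\cap C|=\kappa$.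

**Where this stops.** At a general stage the sets $A_\beta$ overlap. Write $\alpha=\bigcup_nF_n$ with $|F_n|\le\kappa_n$ increasing. The analogue of $\beta_n$ is the set $r_n=\{\beta\in F_{n-1}:x\in A_\beta\}$, made constant for $x\in C_n$. But $r_n$ may now have size $\kappa_{n-1}$. Then covering gives only a set $R\supseteq\bigcup_nr_n$ of size up to $\kappa$, and there is no injection $R\to\omega$. The injection was needed so that each set $\{\beta:\iota(\beta)<k\}$ is finite: a finite set is disjoint from almost all $r_n$, since each $\beta$ lies in finitely many $r_n$, whereas an infinite set may meet infinitely many of them.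

One would like each point to lie in finitely many $A_\beta$. For $\kappa^+$ nonempty subsets of $\kappa$ this is impossible: pick $x_\beta\in A_\beta$; some $x<\kappa$ equals $x_\beta$ for $\kappa^+$ many $\beta$. So we ask for less: from the viewpoint of stage $\alpha$, only finitely many of the $A_\beta$ containing $x$ should matter, with the others negligible by a cardinality count.

To this end every point $x\in A_\beta$ gets a label $\ell_\beta(x)\in\omega$, its level in $A_\beta$, with at most $\kappa_j$ points of level $j$. Every pair $\beta<\alpha$ gets a distance $d(\beta,\alpha)\in\omega$, with at most $\kappa_j$ many $\beta$ at distance $\le j$ from $\alpha$. The pairs $(\beta,x)$ with $d(\beta,\alpha)\le n-1$ and $\ell_\beta(x)<d(\beta,\alpha)$ involve at most $\kappa_{n-1}$ points $x$, which can be thrown away. Only $\beta$ with $\ell_\beta(x)\ge d(\beta,\alpha)$ remain. To make these finite in number, we require labels of a fixed point to decrease along the sequence, except where the distance $d(\beta,\gamma)$ is large enough to excuse a failure; and we want a triangle-type inequality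 for $d$ to exclude such excuses among the remaining $\beta$. The next section constructs $d$.

## 5. A subadditive distance function from $\square_\kappa$

**Definition.** For $\kappa$ singular of countable cofinality, $\square_\kappa$ says: there is $\langle c_\alpha:\alpha<\kappa^+\text{ limit}\rangle$ with $c_\alpha$ club in $\alpha$, $\mathrm{otp}(c_\alpha)<\kappa$, and $c_\gamma=c_\alpha\cap\gamma$ for every $\gamma\in\lim(c_\alpha)$, the set of limit points of $c_\alpha$ below $\alpha$.

If $\square_\kappa$ is stated with $\mathrm{otp}(c_\alpha)\le\kappa$, this form follows. Let $e_0<e_1<\cdots$ be cofinal in $\kappa$. If $\mathrm{otp}(c_\alpha)=\kappa$, replace $c_\alpha$ by $c'_\alpha$, the set of its $e_n$-th elements, $n<\omega$; this is cofinal in $\alpha$ of type $\omega$, so $\lim(c_\alpha')=\emptyset$. Otherwise keep $c'_\alpha=c_\alpha$. If $\gamma\in\lim(c'_\alpha)$, then $c_\alpha'=c_\alpha$ and $\mathrm{otp}(c_\gamma)<\mathrm{otp}(c_\alpha)<\kappa$, so $c'_\gamma=c_\gamma=c'_\alpha\cap\gamma$.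

Fix $\kappa$ singular of countable cofinality with $\square_\kappa$, and uncountable cardinals $\kappa_0<\kappa_1<\cdots$ cofinal in $\kappa$.

**Lemma 3.** There is $d:\{(\beta,\alpha):\beta<\alpha<\kappa^+\}\to\omega$ with

* (d1) $|\{\beta<\alpha:d(\beta,\alpha)\le j\}|\le\kappa_j$;
* (d2) $d(\beta,\gamma)\le\max\{d(\beta,\alpha),d(\gamma,\alpha)\}$ for $\beta<\gamma<\alpha$.

Property (d1) alone needs nothing: take injections $e_\alpha:\alpha\to\kappa$ and let $d(\beta,\alpha)=\min\{j:e_\alpha(\beta)<\kappa_j\}$. The content is (d2), which ties together the distances to different $\alpha$.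

**Proof.** We construct sets $F_j^\alpha\subseteq\alpha$, to become $\{\beta<\alpha:d(\beta,\alpha)\le j\}$, by recursion on $\alpha<\kappa^+$. They are increasing in $j$, with $\bigcup_jF_j^\alpha=\alpha$, $|F_j^\alpha|\le\kappa_j$, and
$$\gamma\in F_j^\alpha\ \Longrightarrow\ F_j^\gamma=F_j^\alpha\cap\gamma.\tag{1}$$

**Step 1 (why (1) suffices).** This step reduces the lemma to the construction. Put $d(\beta,\alpha)=\min\{j:\beta\in F_j^\alpha\}$. Then (d1) is the size bound. For (d2) let $j=\max\{d(\beta,\alpha),d(\gamma,\alpha)\}$. Then $\beta,\gamma\in F_j^\alpha$, so $\beta\in F_j^\alpha\cap\gamma=F_j^\gamma$, i.e. $d(\beta,\gamma)\le j$.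

**Step 2 (the commitments that $\square_\kappa$ prescribes).** This step formulates the extra hypothesis that gets the recursion through limits. Suppose $\gamma<\gamma'$ are both put into $F_j^\alpha$. By (1), $\gamma\in F_j^\alpha\cap\gamma'=F_j^{\gamma'}$, so this had to be arranged already at $\gamma'$. If $\mathrm{cf}(\alpha)>\omega$, then some $F_j^\alpha$ is cofinal in $\alpha$, and cofinally many such commitments are needed at a single $j$. The coherent clubs announce them in advance. For limit $\alpha$ let $n_\alpha=\min\{n:|\mathrm{otp}(c_\alpha)|\le\kappa_n\}$. We also demand: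
$$\text{if }\alpha\text{ is a limit, }\gamma\in\lim(c_\alpha)\text{ and }j\ge n_\alpha,\text{ then }\gamma\in F_j^\alpha.\tag{2}$$
Note that $n_\gamma\le n_\alpha$ for $\gamma\in\lim(c_\alpha)$, as $c_\gamma=c_\alpha\cap\gamma$.

**Step 3 (zero and successors).** Here we only check that nothing breaks. Put $F_j^0=\emptyset$ and $F_j^{\alpha+1}=F_j^\alpha\cup\{\alpha\}$. For (1) at $\alpha+1$: $F_j^{\alpha+1}\cap\alpha=F_j^\alpha$, and for $\gamma\in F_j^\alpha$, $F_j^{\alpha+1}\cap\gamma=F_j^\alpha\cap\gamma=F_j^\gamma$. The other requirements are immediate.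

For limit $\alpha$ put $F_j^\alpha=\emptyset$ for $j<n_\alpha$; all requirements on such a single $j$ are then vacuous or trivial. In Steps 4 and 5 let $j\ge n_\alpha$.

**Step 4 (limits with $\lim(c_\alpha)$ unbounded in $\alpha$).** Here we glue along $\lim(c_\alpha)$, and (2) below $\alpha$ makes the pieces fit. Put
$$F_j^\alpha=\bigcup_{\gamma\in\lim(c_\alpha)}(F_j^\gamma\cup\{\gamma\}).$$
If $\gamma<\gamma'$ are in $\lim(c_\alpha)$, then $\gamma\in\lim(c_{\gamma'})$ since $c_{\gamma'}=c_\alpha\cap\gamma'$, and $j\ge n_\alpha\ge n_{\gamma'}$. So $\gamma\in F_j^{\gamma'}$ by (2), and $F_j^\gamma=F_j^{\gamma'}\cap\gamma$ by (1). Hence, for fixed $\gamma'\in\lim(c_\alpha)$, the pieces with index below $\gamma'$ are contained in $F_j^{\gamma'}$, and the pieces with index above $\gamma'$ have trace $F_j^{\gamma'}$ on $\gamma'$. So $F_j^\alpha\cap\gamma'=F_j^{\gamma'}$.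

For (1), let $\beta\in F_j^\alpha$ and pick $\gamma'\in\lim(c_\alpha)$ above $\beta$. Then $\beta\in F_j^{\gamma'}$, so $F_j^\beta=F_j^{\gamma'}\cap\beta=F_j^\alpha\cap\beta$. Property (2) and monotonicity in $j$ are immediate. If $\beta<\alpha$, pick $\gamma\in\lim(c_\alpha)$ above $\beta$; then $\beta\in F_j^\gamma\subseteq F_j^\alpha$ for all large $j$. Finally $|F_j^\alpha|\le|\mathrm{otp}(c_\alpha)|\cdot\kappa_j\le\kappa_j$; this is where $j\ge n_\alpha$ is used.

**Step 5 (limits with $\lim(c_\alpha)$ bounded in $\alpha$).** Here $\alpha$ has cofinality $\omega$, and we can wait for commitments: at each $j$ only finitely many are needed. Let $\eta=\max\lim(c_\alpha)$, or $\eta=0$ if $\lim(c_\alpha)=\emptyset$. The maximum exists because $\lim(c_\alpha)$ is closed in $\alpha$ and bounded. The set $c_\alpha\setminus(\eta+1)$ is cofinal in $\alpha$ without limit points below $\alpha$, so it has order type $\omega$. Let $\delta_0=\eta$ and let $\delta_1<\delta_2<\cdots$ enumerate it. Let $m(j)$ be the largest $m\le j$ such that $\delta_i\in F_j^{\delta_{i+1}}$ for all $i<m$, and put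
$$F_j^\alpha=F_j^{\delta_{m(j)}}\cup\{\delta_{m(j)}\}.$$

The size bound is clear. For (1), let $m=m(j)$. If $\gamma=\delta_m$, then $F_j^\alpha\cap\delta_m=F_j^{\delta_m}$. If $\gamma\in F_j^{\delta_m}$, then $F_j^\gamma=F_j^{\delta_m}\cap\gamma=F_j^\alpha\cap\gamma$.

For $i<m(j)$ we have $\delta_i\in F_j^{\delta_{i+1}}$, hence by (1) below $\alpha$, $F_j^{\delta_i}\subseteq F_j^{\delta_{i+1}}$. Going up from $i$ to $m(j)$,
$$F_j^{\delta_i}\cup\{\delta_i\}\subseteq F_j^\alpha\quad\text{for all }i\le m(j).\tag{3}$$
Since the sets $F_j^{\delta_{i+1}}$ increase in $j$ with union $\delta_{i+1}\ni\delta_i$, the function $m(j)$ is nondecreasing and tends to infinity. Monotonicity: for $j\le j'$, $F_j^\alpha\subseteq F_{j'}^{\delta_{m(j)}}\cup\{\delta_{m(j)}\}\subseteq F_{j'}^\alpha$ by (3) for $j'$, as $m(j)\le m(j')$. Union: if $\beta<\alpha$, then $\beta<\delta_i$ for some $i$, and $\beta\in F_j^{\delta_i}\subseteq F_j^\alpha$ for all large $j$. For (2), suppose $\lim(c_\alpha)\ne\emptyset$. Then $\eta\in F_j^\alpha$ by (3) with $i=0$. If $\gamma\in\lim(c_\alpha)$ and $\gamma<\eta$, then $\gamma\in\lim(c_\eta)$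 and $j\ge n_\alpha\ge n_\eta$, so $\gamma\in F_j^\eta\subseteq F_j^\alpha$ by (2) for $\eta$ and (3). $\blacksquare$

The first values illustrate Step 5. For finite $n$, $F_j^n=n$ for all $j$, so $d(\beta,n)=0$ for $\beta<n<\omega$. At $\alpha=\omega$ we have $n_\omega=0$, $\lim(c_\omega)=\emptyset$, $\delta_0=0$, and $\delta_1<\delta_2<\cdots$ enumerate $c_\omega\setminus\{0\}$. All commitments hold at every $j$, so $m(j)=j$, $F_j^\omega=\delta_j+1$ and $d(\beta,\omega)=\min\{j:\beta\le\delta_j\}$.

## 6. Good sequences and the capturing lemma

Fix $\kappa,\kappa_n,d$ in $V$ as in Section 5.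

**Definition.** For $\alpha\le\kappa^+$ a sequence $\langle(A_\beta,\ell_\beta):\beta<\alpha\rangle$ is good if $A_\beta\subseteq\kappa$, $\ell_\beta:A_\beta\to\omega$ and

* (g1) $|\ell_\beta^{-1}(j)|\le\kappa_j$ for all $j$;
* (g2) if $\beta<\gamma$ and $x\in A_\beta\cap A_\gamma$, then $\ell_\gamma(x)<\max\{\ell_\beta(x),d(\beta,\gamma)\}$;
* (g3) $|A_\beta\cap A_\gamma|<\kappa$ for $\beta\ne\gamma$.

For example, let $\{A_n:n<\omega\}$ be a partition of $\kappa$ and $\ell_n(x)=\min\{j:x<\kappa_j\}$ for $x\in A_n$. Then $\ell_n^{-1}(j)\subseteq\kappa_j$, and (g2), (g3) hold because the $A_n$ are disjoint. This is a good sequence of length $\omega$.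

**Lemma 4 (Capturing).** Let $\alpha<\kappa^+$ and let $\langle(A_\beta,\ell_\beta):\beta<\alpha\rangle\in V$ be good. Let $V[G]$ be a ccc extension, $C\in V[G]$, $C\subseteq\kappa$, $|C|=\kappa$, $|C\cap A_\beta|<\kappa$ for all $\beta<\alpha$. Then there is $(A,\ell)\in V$ such that the sequence extended by $(A_\alpha,\ell_\alpha)=(A,\ell)$ is good, and $|A\cap C|=\kappa$.

**Proof.** For $x<\kappa$ let $N_x=\{\beta<\alpha:x\in A_\beta,\ \ell_\beta(x)\ge d(\beta,\alpha)\}$.

**Step 1 ($N_x$ is finite).** This is the replacement for disjointness. Let $\beta<\gamma$ be in $N_x$ and suppose $\ell_\gamma(x)\ge\ell_\beta(x)$. By (g2), $\ell_\gamma(x)<\max\{\ell_\beta(x),d(\beta,\gamma)\}$, hence $\ell_\gamma(x)<d(\beta,\gamma)$. But by (d2) and the definition of $N_x$,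
$$d(\beta,\gamma)\le\max\{d(\beta,\alpha),d(\gamma,\alpha)\}\le\max\{\ell_\beta(x),\ell_\gamma(x)\}=\ell_\gamma(x),$$
a contradiction. So $\beta\mapsto\ell_\beta(x)$ is strictly decreasing on $N_x$. An infinite set of ordinals contains an increasing $\omega$-sequence, along which the labels would descend forever in $\omega$; so $N_x$ is finite.

**Step 2 (homogenization in $V[G]$).** We look for large pieces $C_n\subseteq C$ on which membership in the near sets $A_\beta$ does not depend on the point. Let $F_m=\{\beta<\alpha:d(\beta,\alpha)\le m\}$, so $|F_m|\le\kappa_m$. For $n\ge1$ let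
$$T_n=\bigcup\{\ell_\beta^{-1}(j):\beta\in F_{n-1},\ j<d(\beta,\alpha)\}.$$
Here $j<d(\beta,\alpha)\le n-1$, so by (g1) $|T_n|\le\kappa_{n-1}$. On $C\setminus T_n$, which has size $\kappa$, the map $x\mapsto N_x\cap F_{n-1}$ takes finite subsets of $F_{n-1}$ as values, so at most $\kappa_{n-1}$ values. If all its fibers had size $<\kappa_n$, then $|C\setminus T_n|\le\kappa_n<\kappa$, which is false. So there are $C_n\subseteq C\setminus T_n$ of size $\kappa_n$ and a finite $r_n\subseteq F_{n-1}$ with $N_x\cap F_{n-1}=r_n$ for all $x\in C_n$. By (g1) at most $\kappa_{n-1}$ points $x$ have $\ell_\beta(x)<n$ for some $\beta\in r_n$; remove them from $C_n$, still $|C_n|=\kappa_n$. Then the following hold.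

* (a) For $x\in C_n$ and $\beta\in F_{n-1}$: $x\in A_\beta$ iff $\beta\in r_n$. If $x\in A_\beta$, then $x\notin T_n$ gives $\ell_\beta(x)\ge d(\beta,\alpha)$, so $\beta\in N_x\cap F_{n-1}=r_n$. Conversely $r_n\subseteq N_x$.
* (b) For $x\in C_n$ and $\beta\in r_n$: $\ell_\beta(x)\ge n$.
* (c) Each $\beta<\alpha$ lies in only finitely many $r_n$. If $\beta\in r_n$, then $C_n\subseteq A_\beta$, so $|C\cap A_\beta|\ge\kappa_n$; but $C\cap A_\beta$ is small.

**Step 3 (covering).** We transfer what we can of $\langle r_n\rangle$ and $\langle C_n\rangle$ to $V$, as in Warm-up 2. Each $r_n$ is a finite subset of $\alpha$, hence in $V$. By Fact 2 applied to $n\mapsto r_n$ (keep only the finite subsets of $\alpha$ in each $\Phi(n)$ and take the union of all of them), there is a countable $R\subseteq\alpha$, $R\in V$, with $r_n\subseteq R$ for all $n\ge1$. Fix an injection $\iota:R\to\omega$ in $V$.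

For $n\ge1$ and $j\le n$ choose $C_n^j\subseteq C_n$ of size $\kappa_j$. For each $j$ the set $\bigcup_{n\ge\max\{1,j\}}C_n^j$ has size $\kappa_j$; let $h(j,\cdot)$ map $\kappa_j$ onto it. Fact 2, applied to $h$ on $\{(j,\xi):j<\omega,\xi<\kappa_j\}$, gives $\langle E^j:j<\omega\rangle\in V$ with $E^j\subseteq\kappa$, $|E^j|\le\kappa_j$, and $C_n^j\subseteq E^j$ for all $n\ge\max\{1,j\}$.

**Step 4 (definition of $A$ in $V$).** We let $w(x)$ be the largest bound on the label of $x$ that goodness requires, and admit $x$ if it appears in some $E^j$ below that bound. For $x<\kappa$ let $w(x)\in\omega\cup\{\infty\}$ be the minimum, $\infty$ if empty, of the union of the three sets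
$$\{\iota(\beta):\beta\in R,\ x\in A_\beta\},\qquad\{\max\{\ell_\beta(x),d(\beta,\alpha)\}:\beta\in R,\ x\in A_\beta\},$$
$$\{d(\beta,\alpha):\beta\in\alpha\setminus R,\ x\in A_\beta\}.$$
Let $A=\{x:\exists j<w(x)\ x\in E^j\}$, and for $x\in A$ let $\ell(x)$ be the least $j$ with $x\in E^j$. So $\ell(x)<w(x)$, and $(A,\ell)\in V$.

**Step 5 (goodness).** We check that $(A,\ell)$ may be appended. (g1): $\ell^{-1}(j)\subseteq E^j$. (g2): let $x\in A\cap A_\beta$. If $\beta\in R$, then $\ell(x)<w(x)\le\max\{\ell_\beta(x),d(\beta,\alpha)\}$; if $\beta\notin R$, then $\ell(x)<w(x)\le d(\beta,\alpha)$. (g3): since $x\in E^{\ell(x)}$ and $\ell(x)<w(x)$, the set $A\cap A_\beta$ is contained in $\bigcup_{j<\iota(\beta)}E^j$ if $\beta\in R$, and in $\bigcup_{j<d(\beta,\alpha)}E^j$ otherwise. Both are small.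

**Step 6 (capturing).** It remains to see that $w(x)$ is large for $x\in C_n$, so that much of $C_n$ was admitted. For $n\ge1$ let
$$\mu_n=\min\{\iota(\beta):\beta\in R,\ \beta\in r_n\text{ or }d(\beta,\alpha)\ge n\}$$
($\infty$ if there is no such $\beta$). By (c), each $\beta\in R$ satisfies "$\beta\in r_n$ or $d(\beta,\alpha)\ge n$" for only finitely many $n$. As $\iota$ is injective, for each $k$ only finitely many $\beta\in R$ have $\iota(\beta)<k$; so $\mu_n\to\infty$. Let $x\in C_n$ and $x\in A_\beta$.

* If $\beta\in R$: by (a), $\beta\in r_n$ or $\beta\notin F_{n-1}$, the latter meaning $d(\beta,\alpha)\ge n$. So $\iota(\beta)\ge\mu_n$, and by (b), $\max\{\ell_\beta(x),d(\beta,\alpha)\}\ge n$.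
* If $\beta\notin R$: then $\beta\notin r_n$, so by (a) $\beta\notin F_{n-1}$, i.e. $d(\beta,\alpha)\ge n$.

Hence $w(x)\ge w_n:=\min\{n,\mu_n\}$ for all $x\in C_n$, and $w_n\to\infty$. When $w_n\ge1$ let $j_n=w_n-1<n$. Then $C_n^{j_n}\subseteq E^{j_n}$ and $j_n<w(x)$ for $x\in C_n^{j_n}$, so $C_n^{j_n}\subseteq A\cap C$. Since $|C_n^{j_n}|=\kappa_{j_n}$ and $j_n\to\infty$, $|A\cap C|=\kappa$. $\blacksquare$

## 7. Hechler iterations indexed by sets of ordinals

We now need the forcing. A finite support iteration of length $\theta$ of Hechler forcing is the natural way to get $\mathfrak b=\mathfrak c=\theta$. The recursion of length $\kappa^+$ should list all names $\dot C$ for subsets of $\kappa$ and apply Lemma 4 to each. The obstacle is their number: for $\kappa=\aleph_\omega$, $\theta=\aleph_{\omega+2}$ there are at least $\theta>\kappa^+$ names. The way around it is that a name involves at most $\kappa$ coordinates, and the part of the iteration living on a set $S$ of coordinates should depend only on the order type of $S$, which is $<\kappa^+$. Since $A\in V$ is unaffected by an isomorphism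 of forcings, one name per isomorphism type is enough. To make this precise we define the iteration along an arbitrary set $S$ of ordinals and prove that $P_T$ sits completely inside $P_S$ for $T\subseteq S$.

**Definition (Hechler forcing).** $\mathbb D$ consists of pairs $(s,f)$ with $s\in\omega^{<\omega}$, $s\subset f\in\omega^\omega$; $(t,g)\le(s,f)$ iff $s\subseteq t$ and $g\ge f$ everywhere. We call $s$ the stem.

Compatibility is explicit. Conditions with incomparable stems are incompatible. If $s\subseteq t$, then
$$(s,f),(t,g)\text{ are compatible iff }t(i)\ge f(i)\text{ for all }i<|t|.\tag{4}$$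
If the right side holds, then $\max\{f,g\}$ agrees with $g$, hence with $t$, below $|t|$; so $(t,\max\{f,g\})$ is a condition and a lower bound. Conversely a lower bound $(u,h)$ has $t\subseteq u\subset h\ge f$. In particular, conditions with equal stems are compatible. For example, if $f$ is constantly $3$, then $(\langle3\rangle,f)$ is incompatible with every $(\langle3,1\rangle,g)$, because $1<f(1)$.

**Definition ($P_S$).** For a set $S$ of ordinals define $P_S$ by recursion on $\sup\{\xi+1:\xi\in S\}$. Conditions are finite functions $p$ with $\mathrm{dom}(p)\subseteq S$ and $p(\xi)=(s,\dot f)$, where $s\in\omega^{<\omega}$ and $\dot f$ is a nice $P_{S\cap\xi}$-name for an element of $\omega^\omega$ with $\Vdash s\subset\dot f$. A nice name is a sequence $\langle(Z_i,h_i):i<\omega\rangle$, with $Z_i$ a maximal antichain of $P_{S\cap\xi}$ and $h_i:Z_i\to\omega$ giving the value at $i$. Put $q\le p$ iff $\mathrm{dom}(p)\subseteq\mathrm{dom}(q)$ and, for $\xi\in\mathrm{dom}(p)$, the stem of $q(\xi)$ extends that of $p(\xi)$ and $q{\restriction}\xi$ forces over $P_{S\cap\xi}$ that the function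 part of $q(\xi)$ is $\ge$ that of $p(\xi)$.

For instance $P_\emptyset=\{\emptyset\}$; $P_{\{5\}}$ is, up to adding a weakest condition $\emptyset$, just $\mathbb D$; and $P_{\{5,9\}}$ is a two-step iteration, isomorphic to $P_2=P_{\{0,1\}}$.

On names: every name forced to be in $\omega^\omega$ is forced equal to a nice name. Moreover, if $a\Vdash t\subset\tau\in\omega^\omega$, there is a nice $\dot h$ with $\Vdash t\subset\dot h$ and $a\Vdash\dot h=\tau$: let $\dot h$ be $\tau$ if $t\subset\tau\in\omega^\omega$, and $t^\frown\langle0,0,\dots\rangle$ otherwise. We use this tacitly, for example for $\max\{\dot f,\dot g\}$.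

$P_S$ is ccc. If $p,q$ have the same stems on $\mathrm{dom}(p)\cap\mathrm{dom}(q)$, they are compatible: take the union, with $(s,\max\{\dot f,\dot g\})$ at common coordinates. Given uncountably many conditions, by the $\Delta$-system lemma uncountably many have domains forming a $\Delta$-system, and two of these have the same stems on the finite root. So each $Z_i$ in a nice name is countable.

**Definition (complete suborder).** For $T\subseteq S$, $P_T$ is a complete suborder of $P_S$ if $P_T\subseteq P_S$ with the induced order, elements incompatible in $P_T$ are incompatible in $P_S$, and every $r\in P_S$ has a reduction in $P_T$, i.e. an $r'\in P_T$ all of whose extensions in $P_T$ are compatible with $r$ in $P_S$.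

For an example, let $T=\{1\}$, $S=\{0,1\}$, and let $r\in P_S$ have domain $\{1\}$ and $r(1)=(\emptyset,\dot d_0)$, where $\dot d_0$ names the union of the stems at coordinate $0$ (a function in $\omega^\omega$; see Lemma 9). Then $r\notin P_T$, as its name depends on coordinate $0$. Yet $\emptyset$ is a reduction of $r$. Given $q\in P_T$ with $q(1)=(t,g)$, strengthen coordinate $0$ to $(0^{|t|},0)$, where $0^{|t|}$ is the zero sequence of length $|t|$ and the second $0$ is the zero function. This forces $\dot d_0$ to vanish below $|t|$, so $(t,\max\{\dot d_0,g\})$ can be used at coordinate $1$. If $1\notin\mathrm{dom}(q)$, then $q=\emptyset$ and there is nothing to do.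

**Lemma 5 (Transfer).** Let $P_T$ be a complete suborder of $P_S$.

1. Maximal antichains of $P_T$ are maximal antichains of $P_S$.
2. If $G\subseteq P_S$ is generic, then $G\cap P_T$ is $P_T$-generic.
3. If $q\in P_T$ and $\varphi$ is a statement about $P_T$-names that is absolute between $V[G\cap P_T]$ and $V[G]$ for all generic $G\subseteq P_S$, then $q\Vdash_{P_T}\varphi$ iff $q\Vdash_{P_S}\varphi$.

**Proof.** (1) Let $Z$ be a maximal antichain of $P_T$; it is an antichain of $P_S$. Let $r\in P_S$ with reduction $r'$. Some $z\in Z$ and $r'$ have a common extension $q\in P_T$, and $q$ is compatible with $r$; so $z$ is compatible with $r$.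

(2) A dense subset of $P_T$ contains a maximal antichain of $P_T$, which $G$ meets by (1). $G\cap P_T$ is upward closed in $P_T$. Given $p,q\in G\cap P_T$, the set of $e\in P_T$ that are below both or incompatible in $P_T$ with one of them is dense in $P_T$: if a given condition is compatible with $p$, go below $p$; if the result is compatible with $q$, go below $q$. So $G$ contains such an $e$. It is not incompatible with $p$ or $q$ in $P_T$, for then it would be so in $P_S$. Hence $e$ is below both.

(3) Let $q\Vdash_{P_T}\varphi$ and $q\in G$. Then $V[G\cap P_T]\models\varphi$ by (2), so $V[G]\models\varphi$; thus $q\Vdash_{P_S}\varphi$. If $q\not\Vdash_{P_T}\varphi$, some $q'\le q$ in $P_T$ forces $\neg\varphi$ over $P_T$, hence, by the direction just proved, over $P_S$; so $q\not\Vdash_{P_S}\varphi$. $\blacksquare$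

**Lemma 6.** If $T\subseteq S$ then $P_T$ is a complete suborder of $P_S$.

The tempting argument is to restrict conditions to coordinates in $T$. This fails because the names occurring in $r\in P_S$ at coordinates in $T$ may use coordinates outside $T$. The real issue is at a coordinate $\xi\in T$: the generic for $P_S$ adds there an object generic for $\mathbb D$ of the larger model $V[G_{S\cap\xi}]$, and we need it to be generic for $\mathbb D$ of the smaller model $V[G_{T\cap\xi}]$. So a countable set predense in the small $\mathbb D$ must remain predense in the large one. This is isolated in Step 4.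

**Proof.** By induction on $\delta$ we prove the lemma for $T\subseteq S\subseteq\delta$.

**Step 1 (inclusion and order).** We check that $P_T$ is literally a part of $P_S$. For $\xi<\delta$ the induction hypothesis applies to $T\cap\xi\subseteq S\cap\xi$. By Lemma 5(1), nice $P_{T\cap\xi}$-names are nice $P_{S\cap\xi}$-names, with the same evaluations, and by Lemma 5(3) the arithmetical forcing statements in the definitions of conditions and order agree. So $P_T\subseteq P_S$ with the induced order. If $\sup\{\xi+1:\xi\in S\}<\delta$, the induction hypothesis applies directly; if $\delta=0$, everything is trivial. Two cases remain: $\delta$ a limit with $S$ unbounded in $\delta$, and $\delta=\xi+1$ with $\xi\in S$.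

**Step 2 ($\delta$ limit).** Finite supports reduce this case to smaller $\delta$. If $p,q\in P_T$ have a common extension $e\in P_S$, choose $\eta<\delta$ bounding the three domains. Then $p,q\in P_{T\cap\eta}$ are compatible in $P_{S\cap\eta}$, hence by the induction hypothesis in $P_{T\cap\eta}\subseteq P_T$. If $r\in P_S$, then $r\in P_{S\cap\eta}$ for some $\eta<\delta$; let $r'\in P_{T\cap\eta}$ be a reduction of $r$ there. For $q\le r'$ in $P_T$ we have $q{\restriction}\eta\le r'$, so there is $e\in P_{S\cap\eta}$ below $q{\restriction}\eta$ and $r$; then $e\cup q{\restriction}[\eta,\delta)$ extends $q$ and $r$.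

From now on $\delta=\xi+1$, $\xi\in S$, $S_0=S\cap\xi$, $T_0=T\cap\xi$.

**Step 3 (the case $\xi\notin T$).** Now $P_T=P_{T_0}$, and coordinate $\xi$ is simply carried along. If $p,q\in P_{T_0}$ and $e\in P_S$ is below both, then $e{\restriction}\xi\in P_{S_0}$ is below both, so $p,q$ are compatible in $P_{T_0}$ by the induction hypothesis. If $r\in P_S$, let $r'$ be a reduction of $r{\restriction}\xi$ to $P_{T_0}$. For $q\le r'$ in $P_{T_0}$ take $e\in P_{S_0}$ below $q$ and $r{\restriction}\xi$; then $e$ together with $r(\xi)$, if defined, extends $q$ and $r$.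

From now on $\xi\in T$. For a generic $G_S\subseteq P_{S_0}$ let $G_T=G_S\cap P_{T_0}$, which is $P_{T_0}$-generic by the induction hypothesis and Lemma 5(2). A missing coordinate $\xi$ is read as $(\emptyset,0)$, with $0$ the zero function.

**Step 4 (predensity of countable sets is absolute).** We show: if $E=\{(s_n,f_n):n<\omega\}\in V[G_T]$ is predense in $\mathbb D^{V[G_T]}$, then it is predense in $\mathbb D^{V[G_S]}$. (This is an instance of $\Pi^1_1$ absoluteness; here is the argument.) Fix $t\in\omega^{<\omega}$. If for some $n$ we have $s_n\subseteq t$ and $t(i)\ge f_n(i)$ for all $i<|t|$, then by (4) every $(t,g)$, in either model, is compatible with $(s_n,f_n)$. Suppose there is no such $n$. Then, by (4), $(t,g)$ is incompatible with all members of $E$ iff for every $n$ with $t\subsetneq s_n$ there is $i<|s_n|$ with $s_n(i)<g(i)$. Consider the tree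
$$U_t=\{v\in\omega^{<\omega}: v\text{ comparable with }t,\ \forall n\,(t\subsetneq s_n,\,|s_n|\le|v|\Rightarrow\exists i<|s_n|\ s_n(i)<v(i))\}.$$
It belongs to $V[G_T]$, and the functions $g$ with $t\subset g$ for which $(t,g)$ is incompatible with all of $E$ are exactly its infinite branches. As $E$ is predense in $\mathbb D^{V[G_T]}$, $U_t$ has no infinite branch in $V[G_T]$, so there is a function from $U_t$ to the ordinals that strictly decreases along proper extensions. That function still exists in $V[G_S]$, so $U_t$ has no infinite branch there either.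

**Step 5 (incompatibility is preserved).** Suppose $p,q\in P_T$ have a common extension $e\in P_S$; we find one in $P_T$. Take $G_S\ni e{\restriction}\xi$. Then $p{\restriction}\xi,q{\restriction}\xi\in G_T$, and the evaluations $(s,f),(t,g)$ of $p(\xi),q(\xi)$ are compatible in $V[G_S]$, with lower bound $e(\xi)[G_S]$; by (4) they are compatible in $V[G_T]$. Say $s\subseteq t$, and let $\dot f,\dot g$ be the function parts of $p(\xi),q(\xi)$. Some $a\in G_T$ below $p{\restriction}\xi,q{\restriction}\xi$ forces over $P_{T_0}$ that $p(\xi),q(\xi)$ are compatible, so $a\Vdash t\subset\max\{\dot f,\dot g\}$. Choose a nice $P_{T_0}$-name $\dot h$ with $\Vdash t\subset\dot h$ and $a\Vdash\dot h=\max\{\dot f,\dot g\}$. Then $a\cup\{(\xi,(t,\dot h))\}\in P_T$ extends $p$ and $q$.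

**Step 6 (reductions exist).** We assume $r\in P_S$ has no reduction in $P_T$ and derive a contradiction from Step 4. We may assume $\xi\in\mathrm{dom}(r)$: otherwise replace $r$ by $r\cup\{(\xi,(\emptyset,0))\}\le r$, any reduction of which is a reduction of $r$. By assumption $D=\{q\in P_T:q\perp r\text{ in }P_S\}$ is dense in $P_T$, so it contains a maximal antichain $Z$ of $P_T$, which is countable. Let $r(\xi)=(s,\dot f)$, take $G_S\ni r{\restriction}\xi$, and let
$$E=\{z(\xi)[G_T]:z\in Z,\ z{\restriction}\xi\in G_T\}\in V[G_T].$$

First, $E$ is predense in $\mathbb D^{V[G_T]}$. Otherwise there are $t$, a nice $P_{T_0}$-name $\dot g$ with $\Vdash t\subset\dot g$, and $b\in G_T$ forcing over $P_{T_0}$ that $(t,\dot g)$ is incompatible with $z(\xi)$ for every $z\in Z$ with $z{\restriction}\xi$ in the generic filter. The condition $b\cup\{(\xi,(t,\dot g))\}\in P_T$ has a common extension $e\in P_T$ with some $z\in Z$. Let $H\ni e{\restriction}\xi$ be $P_{T_0}$-generic. Then $b,z{\restriction}\xi\in H$, and $e(\xi)[H]$ is a lower bound of $(t,\dot g[H])$ and $z(\xi)[H]$. This contradicts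 what $b$ forces. (Being predense, $E$ is nonempty, and it is countable, so it can be written as in Step 4, with repetitions if it is finite.)

By Step 4, $E$ is predense in $\mathbb D^{V[G_S]}$. So $(s,\dot f[G_S])$ is compatible with $z(\xi)[G_T]$ for some $z\in Z$ with $z{\restriction}\xi\in G_T\subseteq G_S$. Some $r_1\in G_S$ below $r{\restriction}\xi$ and $z{\restriction}\xi$ forces over $P_{S_0}$ that $r(\xi)$ and $z(\xi)$ are compatible. As in Step 5, with $u$ the longer of the two stems and $\dot h$ a nice $P_{S_0}$-name such that $\Vdash u\subset\dot h$ and $r_1$ forces $\dot h$ to be the maximum of the two function parts, $r_1\cup\{(\xi,(u,\dot h))\}\in P_S$ extends $r$ and $z$. This contradicts $z\in D$. $\blacksquare$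

## 8. Isomorphism types, countable supports, and $\mathfrak b=\mathfrak c=\theta$

**Lemma 7.** An order isomorphism $S\to S'$ induces an isomorphism $P_S\cong P_{S'}$.

**Proof.** Let $\pi:S\to S'$ be the order isomorphism. For $\xi\in S$ it restricts to an order isomorphism $S\cap\xi\to S'\cap\pi(\xi)$, which by recursion induces $P_{S\cap\xi}\cong P_{S'\cap\pi(\xi)}$, and hence a translation of nice names that preserves what is forced. Send $p$ to the function with domain $\pi[\mathrm{dom}(p)]$ whose value at $\pi(\xi)$ has the same stem as $p(\xi)$ and the translated name. This preserves the order in both directions, and it is compatible with restriction to initial segments, so the recursion proceeds. $\blacksquare$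

**Lemma 8.** Every $p\in P_\theta$ lies in $P_S$ for some countable $S\subseteq\theta$.

**Proof.** By induction on $\xi\le\theta$ we show this for $p\in P_\xi$, with $S\subseteq\xi$. Let $\zeta\in\mathrm{dom}(p)$, $p(\zeta)=(s,\dot f)$. The name $\dot f$ involves countably many conditions of $P_\zeta$, so by the induction hypothesis and Lemma 6 they all lie in $P_{S_\zeta}$ for a single countable $S_\zeta\subseteq\zeta$.

We check that $\dot f$ is a nice $P_{S_\zeta}$-name. If $Z\subseteq P_{S_\zeta}$ is one of its maximal antichains of $P_\zeta$, then $Z$ is an antichain of $P_{S_\zeta}$. It is maximal there: any $q\in P_{S_\zeta}$ is compatible in $P_\zeta$, hence by Lemma 6 in $P_{S_\zeta}$, with some element of $Z$. By Lemma 5(3), $\Vdash_{P_{S_\zeta}}s\subset\dot f$. Let $S=\bigcup_{\zeta\in\mathrm{dom}(p)}(S_\zeta\cup\{\zeta\})$. By Lemma 6 applied to $S_\zeta\subseteq S\cap\zeta$, each $\dot f$ is also a nice $P_{S\cap\zeta}$-name with $\Vdash s\subset\dot f$, so $p\in P_S$. $\blacksquare$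

**Lemma 9.** Assume GCH and $\theta$ regular uncountable. Then $P_\theta$ forces $\mathfrak b=\mathfrak c=\theta$.

**Proof.** **Step 1 ($\mathfrak c\le\theta$).** We count names. GCH gives $\theta^\omega=\theta$: since $\mathrm{cf}(\theta)>\omega$, every function $\omega\to\theta$ is bounded, and for infinite $\gamma<\theta$, $|\gamma|^\omega\le2^{|\gamma|}=|\gamma|^+\le\theta$. By induction $|P_\xi|\le\theta$ for $\xi\le\theta$: nice $P_\zeta$-names are given by countably many countable antichains and functions into $\omega$, so there are at most $\theta^\omega=\theta$ of them, and conditions are finite functions. Counting nice $P_\theta$-names for reals gives $\mathfrak c\le\theta$.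

**Step 2 (few reals appear early).** This step locates small families of reals in an intermediate model. Let $G\subseteq P_\theta$ be generic. Every real in $V[G]$ has a nice name involving countably many conditions, each in some $P_S$ with $S$ countable, by Lemma 8. As $\theta$ is regular uncountable, these $S$ are bounded in $\theta$ together, and likewise for fewer than $\theta$ reals. So any family of $<\theta$ reals is contained in $V[G\cap P_\xi]$ for some $\xi<\theta$.

**Step 3 (a dominating real at $\xi$).** This step bounds such a family. Let $d_\xi=\bigcup\{s:\exists p\in G\ \exists\dot f\ p(\xi)=(s,\dot f)\}$. Stems at $\xi$ of members of $G$ are pairwise comparable. They are arbitrarily long: given $p$ (with $\xi\in\mathrm{dom}(p)$, adding $(\emptyset,0)$ if necessary), $p(\xi)=(s,\dot f)$ and $n\ge|s|$, extend $p{\restriction}\xi$ to decide $\dot f{\restriction}n$ as some $u$, change $p(\xi)$ to $(u,\dot f')$ with $\Vdash u\subset\dot f'$ and $\dot f'$ forced equal to $\dot f$ by the extension of $p{\restriction}\xi$, and keep the later coordinates. This is an extension of $p$.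 So $d_\xi\in\omega^\omega$.

Let $\dot g$ be a nice $P_\xi$-name for a real. Any $p$ with $p(\xi)=(s,\dot f)$ has an extension $q$ obtained by replacing $\dot f$ by the name that is $s$ on $|s|$ and $\max\{\dot f,\dot g\}$ beyond. This $q$ forces $d_\xi(i)\ge\dot g(i)$ for all $i\ge|s|$: if $q\in G$ and $q'\le q$ in $G$ has stem $u$ at $\xi$, then $u$ is an initial segment of a function that is $\ge\max\{\dot f,\dot g\}$ beyond $|s|$ in $V[G\cap P_\xi]$, and the stems of such $q'$ exhaust $d_\xi$. By density $d_\xi$ is a $\le^*$-bound of $\omega^\omega\cap V[G\cap P_\xi]$.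

By Steps 2 and 3 every family of $<\theta$ reals is bounded, so $\theta\le\mathfrak b\le\mathfrak c\le\theta$. $\blacksquare$

## 9. A mad family of size $\kappa^+$, and the proofs of Theorems B and A

Let $V,\theta$ be as in Theorem B, $G\subseteq P_\theta$ generic, $W=V[G]$. By Lemma 9, $\mathfrak b=\mathfrak c=\theta$ in $W$.

**Proposition 10.** For every singular $\kappa$ of countable cofinality, $W\models\mathfrak a_\kappa\le\kappa^+$.

**Proof.** Work in $V$ and fix $\kappa_n$ and $d$ as in Section 5. A nice name for a subset of $\kappa$ is a sequence $\langle Z_x:x<\kappa\rangle$ of antichains; $x$ belongs to the named set iff the generic filter meets $Z_x$. Every subset of $\kappa$ in the extension has such a name.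

**Step 1 (a list of length $\kappa^+$).** We list all possible tasks up to isomorphism. For $\gamma<\kappa^+$ we have $|P_\gamma|\le\kappa^+$, because inductively there are at most $(\kappa^+)^\omega\le2^\kappa=\kappa^+$ nice names for reals at each coordinate. So there are at most $((\kappa^+)^\omega)^\kappa=2^\kappa=\kappa^+$ triples $(\gamma,p,\dot C)$ with $\gamma<\kappa^+$, $p\in P_\gamma$ and $\dot C$ a nice $P_\gamma$-name for a subset of $\kappa$. Let $\langle\tau_\alpha:\omega\le\alpha<\kappa^+\rangle$ enumerate all of them.

**Step 2 (the recursion).** We construct a good sequence $\langle(A_\alpha,\ell_\alpha):\alpha<\kappa^+\rangle$, handling $\tau_\alpha$ at stage $\alpha$. Start with the good sequence of length $\omega$ from the example in Section 6, with a partition $\{A_n:n<\omega\}$ of $\kappa$ into sets of size $\kappa$. At stage $\alpha\ge\omega$ let $\tau_\alpha=(\gamma,p,\dot C)$. If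
$$p\Vdash_{P_\gamma}\text{“}|\dot C|=\kappa\text{ and }|\dot C\cap A_\beta|<\kappa\text{ for all }\beta<\alpha\text{”},$$
apply Lemma 4 to $P_\gamma$ and a generic filter containing $p$: there are $(A_\alpha,\ell_\alpha)\in V$ keeping the sequence good and $p'\le p$ with
$$p'\Vdash_{P_\gamma}|\dot C\cap A_\alpha|=\kappa.\tag{5}$$
Otherwise let $A_\alpha=\ell_\alpha=\emptyset$. Unions at limits are good, since (g1)–(g3) concern single members and pairs.

Let $\mathcal A=\{A_\alpha:|A_\alpha|=\kappa\}$. In $W$ this is an a.d. family by (g3), infinite because it contains all $A_n$, and of size $\le\kappa^+$.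

**Step 3 (maximality in $W$).** We pull an alleged counterexample back to one of the listed triples. Suppose $C\in W\cap[\kappa]^\kappa$ and $|C\cap A|<\kappa$ for all $A\in\mathcal A$. Then $|C\cap A_\alpha|<\kappa$ for all $\alpha<\kappa^+$, the remaining $A_\alpha$ being small. Let $\dot C$ be a nice $P_\theta$-name for $C$, and let $q\in G$ force "$|\dot C|=\kappa$ and $|\dot C\cap A_\alpha|<\kappa$ for all $\alpha<\kappa^+$".

By ccc, $\dot C$ involves at most $\kappa$ conditions, so by Lemmas 8 and 6 there is $S\subseteq\theta$ with $|S|\le\kappa$ such that $q\in P_S$ and $\dot C$ is a nice $P_S$-name. For generic $G'\subseteq P_\theta$, both $V[G'\cap P_S]$ and $V[G']$ are ccc extensions of $V$, so sizes of subsets of $\kappa$ are absolute between them. By Lemma 5(3), $q$ forces the same statement over $P_S$.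

Let $\gamma=\mathrm{otp}(S)<\kappa^+$ and let $\pi:P_S\cong P_\gamma$ be the isomorphism of Lemma 7. As the $A_\alpha$ are in $V$, $\pi(q)$ forces over $P_\gamma$ that $|\pi(\dot C)|=\kappa$ and $|\pi(\dot C)\cap A_\alpha|<\kappa$ for all $\alpha<\kappa^+$. Choose $\alpha$ with $\tau_\alpha=(\gamma,\pi(q),\pi(\dot C))$. At stage $\alpha$ the hypothesis for using Lemma 4 was satisfied, so by (5) some $p'\le\pi(q)$ forces $|\pi(\dot C)\cap A_\alpha|=\kappa$, a contradiction. So $\mathcal A$ is mad in $W$. $\blacksquare$

**Proof of Theorem B.** $W$ is a ccc extension of $V$ with $\mathfrak b=\mathfrak c=\theta$, and $W$ and $V$ have the same singular cardinals of countable cofinality. Let $\kappa$ be one of them. In $W$, Theorem C(1) gives $\mathfrak a_\kappa\ge\min\{\mathfrak b,\kappa^+\}=\min\{\mathfrak c,\kappa^+\}$. Proposition 10 gives $\mathfrak a_\kappa\le\kappa^+$, and Proposition 1 gives $\mathfrak a_\kappa\le\mathfrak a\le\mathfrak c$. So $\mathfrak a_\kappa=\min\{\kappa^+,\mathfrak c\}$. $\blacksquare$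

**Proof of Theorem A.** Con(ZFC) implies Con(ZFC + $V=L$). Take $V=L$ and the regular cardinal $\theta=\aleph_{\omega+2}$ in Theorem B. Cardinals are preserved, and both $\aleph_\omega$ and $\aleph_{\omega\cdot2}$ are singular of countable cofinality; the computation in Section 1 gives $\mathfrak a_{\aleph_\omega}=\aleph_{\omega+1}$ and $\mathfrak a_{\aleph_{\omega\cdot2}}=\aleph_{\omega+2}$ in the extension. $\blacksquare$

## 10. No differences above $2^{\mathfrak a}$

It remains to prove Theorem C(2). Proposition 1 moved a mad family from $\omega$ to $\kappa$ by inflating the point $n$ to a block of size $\kappa_n$. We do the same from $\kappa$ to $\lambda$: first collapse $\kappa$ to a small set of types, remembering only the rank of each block, then inflate again.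

**Proof of Theorem C(2).** Let $\mu=\mathfrak a_\kappa$, $2^\mu<\kappa$, $\lambda>\mu$ singular of countable cofinality. Let $\mathcal A$ be an infinite mad family on $\kappa$ of size $\mu$, and let $\kappa_n\nearrow\kappa$ be cardinals with $\kappa_0\ge2^\mu$.

**Step 1 (types).** We divide $\kappa$ into blocks that $\mathcal A$ does not split. For $t\in2^{\mathcal A}$ let $X_t=\{x<\kappa:\forall A\in\mathcal A\,(x\in A\leftrightarrow t(A)=1)\}$ and $T=\{t:X_t\ne\emptyset\}$, so $|T|\le2^\mu\le\kappa_0$. Let $r(t)=\min\{n:|X_t|\le\kappa_n\}$, or $r(t)=\omega$ if $|X_t|=\kappa$. Call $D\subseteq T$ bounded if for some $n<\omega$, $r(t)\le n$ for all $t\in D$. If $D$ is bounded by $n$, then $|\bigcup_{t\in D}X_t|\le\kappa_0\cdot\kappa_n<\kappa$. If $D$ is unbounded, then for each $n$ some $t\in D$ has $|X_t|>\kappa_n$. So $\bigcup_{t\in D}X_t$ has size $\kappa$ iff $D$ is unbounded.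

**Step 2 (madness in terms of types).** We restate that $\mathcal A$ is mad without mentioning $\kappa$. Let $D_A=\{t\in T:t(A)=1\}$; then $A=\bigcup_{t\in D_A}X_t$. We claim:

* (t1) each $D_A$ is unbounded;
* (t2) $D_A\cap D_B$ is bounded for $A\ne B$;
* (t3) if $t_n\in T$ and $r(t_n)>n$ for all $n$, then some $A\in\mathcal A$ has $t_n\in D_A$ for infinitely many $n$.

(t1) and (t2) follow from Step 1, since $|A|=\kappa$ and $A\cap B=\bigcup_{t\in D_A\cap D_B}X_t$ is small. For (t3) choose $Y_n\subseteq X_{t_n}$ of size $\kappa_n$. The union $\bigcup_nY_n$ has size $\kappa$, so some $A\in\mathcal A$ has $|A\cap\bigcup_nY_n|=\kappa$. If $t_n\notin D_A$, then $A\cap Y_n=\emptyset$. If $t_n\in D_A$ for only finitely many $n$, then $A\cap\bigcup_nY_n$ would be contained in finitely many $Y_n$, hence small. So there are infinitely many.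

**Step 3 (thinning to $\mu$ types).** There may be more than $\lambda$ types, and we need at most $\mu$. For each $A$ choose a countable unbounded subset of $D_A$; let $T'$ be the union of these, and $D'_A=D_A\cap T'$. Then $|T'|\le\mu$. (t1) holds for $D_A'$ by the choice of $T'$, (t2) because $D'_A\cap D'_B\subseteq D_A\cap D_B$, and (t3) for sequences from $T'$ because $t_n\in D_A\cap T'$ means $t_n\in D'_A$.

**Step 4 (inflating to $\lambda$).** We build the family on a set of size $\lambda$ and check that it is mad. Let $\lambda_n\nearrow\lambda$ be cardinals with $\lambda_0\ge\mu$, put $\lambda_\omega=\lambda$, and let $X'_t$ ($t\in T'$) be pairwise disjoint sets with $|X'_t|=\lambda_{r(t)}$. Put $A'=\bigcup_{t\in D'_A}X'_t$. By (t1), $|A'|\ge\lambda_n$ for all $n$; as there are at most $\mu<\lambda$ blocks, each of size $\le\lambda$, we get $|A'|=\lambda$, and the union of all $X'_t$ has size $\lambda$. By (t2), for $A\ne B$ there is $n$ with $|A'\cap B'|\le\mu\cdot\lambda_n<\lambda$. Let $C\subseteq\bigcup_{t\in T'}X'_t$ have size $\lambda$. For every $n$ there is $t_n\in T'$ with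 $|C\cap X'_{t_n}|>\lambda_n$, for otherwise $|C|\le\mu\cdot\lambda_n<\lambda$; so $\lambda_{r(t_n)}>\lambda_n$, i.e. $r(t_n)>n$. By (t3) some $A$ has $t_n\in D'_A$ for infinitely many $n$, so $|C\cap A'|=\lambda$. Hence $\{A':A\in\mathcal A\}$ is an infinite mad family of size $\mu$ on a set of size $\lambda$, and $\mathfrak a_\lambda\le\mu=\mathfrak a_\kappa$.

**Step 5 (both directions).** Finally we derive the equality. Let $\kappa,\lambda>2^{\mathfrak a}$. By Proposition 1, $\mathfrak a_\kappa,\mathfrak a_\lambda\le\mathfrak a$, so $2^{\mathfrak a_\kappa}\le2^{\mathfrak a}<\kappa$ and $\lambda>2^{\mathfrak a}>\mathfrak a_\kappa$, and the same with $\kappa$ and $\lambda$ exchanged. The first part applies in both directions and gives $\mathfrak a_\kappa=\mathfrak a_\lambda$. $\blacksquare$
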